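# Log-concavity of beta-invariants along the Higgs factorization of a matroid quotient

## 1. Quotients, Higgs lifts, and the beta-invariant

Throughout, $E$ is a finite nonempty set with $n$ elements. For a matroid $A$ on $E$ we write $r_A$ for its rank function and also for the number $r_A(E)$. A flat is a set $F$ with $r_A(F\cup e)>r_A(F)$ for all $e\notin F$; a loop is an element of rank $0$; $A$ is loopless exactly when $\emptyset$ is a flat. The dual satisfies $r_{A^*}(E\setminus X)=|E\setminus X|-r_A+r_A(X)$. The uniform matroid $U_{s,n}$ has rank function $\min(|X|,s)$; its flats are the sets of size $<s$ and $E$.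

**Definition 1 (quotient).** Let $M,N$ be matroids on $E$. Then $N$ is a quotient of $M$, written $M\twoheadrightarrow N$, if every flat of $N$ is a flat of $M$. It is an elementary quotient if moreover $r_M-r_N=1$. We put
$$h(X)=r_M(X)-r_N(X),\qquad k=h(E)=r_M-r_N .$$

*Example.* $U_{t,n}\twoheadrightarrow U_{s,n}$ whenever $s\le t$. Every matroid $N$ on $E$ is a quotient of $U_{n,n}$, since all subsets are flats of $U_{n,n}$; in this case $h(X)=|X|-r_N(X)$ is the nullity of $X$ in $N$.

**Lemma 1.** $M\twoheadrightarrow N$ if and only if $h$ is monotone, that is, $h(X)\le h(Y)$ for $X\subseteq Y$. In that case, for all $X,Y\subseteq E$,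
$$r_N(X)+r_M(Y)\ \ge\ r_N(X\cup Y)+r_M(X\cap Y).\tag{1}$$

*Proof.* Let $M\twoheadrightarrow N$ and $e\in\mathrm{cl}_M(Z)$. The set $\mathrm{cl}_N(Z)$ is a flat of $M$ containing $Z$, so it contains $\mathrm{cl}_M(Z)\ni e$. Thus whenever adding $e$ to $Z$ does not raise $r_M$, it does not raise $r_N$ either, so $h(Z\cup e)\ge h(Z)$. Conversely, let $h$ be monotone, $F$ a flat of $N$ and $e\notin F$. Then $r_N(F\cup e)=r_N(F)+1$, so $r_M(F\cup e)\ge r_M(F)+1$, and $F$ is a flat of $M$. For (1), monotonicity of $h$ and then submodularity of $r_N$ give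
$$r_M(Y)-r_M(X\cap Y)\ \ge\ r_N(Y)-r_N(X\cap Y)\ \ge\ r_N(X\cup Y)-r_N(X).\qquad\square$$

**Definition 2 (Higgs lift).** Let $M\twoheadrightarrow N$ and $0\le i\le k$. The $i$-th Higgs lift $L^i$ of $N$ towards $M$ is the matroid on $E$ whose independent sets are the sets $I$ that are independent in $M$ and satisfy $r_N(I)\ge|I|-i$.

**Lemma 2.** $L^i$ is a matroid, with rank function
$$r_{L^i}(X)=\min\bigl(r_M(X),\,r_N(X)+i\bigr).\tag{2}$$
In particular $L^0=N$, $L^k=M$ and $r_{L^i}=r_N+i$. For $1\le i\le k$,
$$r_{L^i}(X)-r_{L^{i-1}}(X)=\begin{cases}1& h(X)\ge i,\\ 0&\text{otherwise,}\end{cases}\tag{3}$$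
and $L^i\twoheadrightarrow L^{i-1}$ is an elementary quotient.

*Proof.* Let $\rho(X)=\min(r_M(X),r_N(X)+i)$. Since $i\ge0$, $\rho(\emptyset)=0$. Adding one element raises each of the two functions by $0$ or $1$, hence also their minimum. For submodularity, $\rho(X)+\rho(Y)\ge\rho(X\cup Y)+\rho(X\cap Y)$ is clear if the minimum is attained by the same function at $X$ and $Y$. Otherwise, say, $\rho(X)=r_N(X)+i$ and $\rho(Y)=r_M(Y)$, and (1) gives $\rho(X)+\rho(Y)\ge (r_N(X\cup Y)+i)+r_M(X\cap Y)$, which is at least $\rho(X\cup Y)+\rho(X\cap Y)$. So $\rho$ is the rank function of a matroid. Its independent sets are those with $\rho(I)=|I|$, that is, $r_M(I)=|I|$ and $r_N(I)+i\ge|I|$. This is $L^i$.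

Since $0=h(\emptyset)\le h(X)\le h(E)=k$, we get $L^0=N$ and $L^k=M$; and $r_{L^i}(E)=r_N+i$ as $i\le k$. The difference in (3) is $\min(h(X),i)-\min(h(X),i-1)$, which has the stated value. It is monotone in $X$ because $h$ is, so Lemma 1 gives the last claim. $\square$

*Example.* For $U_{s+k,n}\twoheadrightarrow U_{s,n}$ we get $L^i=U_{s+i,n}$. For $M=U_{4,4}$ and $N=U_{1,2}\oplus U_{0,2}$ on $\{1,2\}\sqcup\{3,4\}$, the independent sets of $L^i$ are the sets of nullity at most $i$; thus $L^1$ has rank $2$ and every pair except $\{3,4\}$ (nullity $2$) is a basis.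

Setting $M_j=L^{k-j}$ gives the canonical Higgs factorization $M=M_0\twoheadrightarrow M_1\twoheadrightarrow\cdots\twoheadrightarrow M_k=N$ into elementary quotients.

**Definition 3 (the matroid of an elementary quotient).** Let $A\twoheadrightarrow B$ be elementary. There is exactly one matroid $Q$ on $E\sqcup\{p\}$ with $Q\setminus p=A$ and $Q/p=B$. Its rank function is
$$r_Q(X)=r_A(X),\qquad r_Q(X\cup p)=r_B(X)+1\qquad(X\subseteq E).\tag{4}$$
For the step $M_{j-1}\twoheadrightarrow M_j$ of the Higgs factorization this matroid is called $\hat M_j$, $1\le j\le k$.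

*Check.* If $Q$ exists, $p$ is not a loop, since otherwise $Q\setminus p=Q/p$; this forces (4). Conversely, define $r_Q$ by (4). Adding $p$ to $X$ raises $r_Q$ by $1-(r_A(X)-r_B(X))$, which is $0$ or $1$ because $r_A-r_B$ is monotone (Lemma 1) from $0$ to $1$. Adding an element of $E$ raises it by $0$ or $1$. Submodularity for two sets both without $p$, or both with $p$, is that of $r_A$ or $r_B$; for $X\cup p$ and $Y$ it is (1) for $A\twoheadrightarrow B$. Finally $r_Q(p)=1$, so $Q/p$ has rank function $r_B$.

*Example.* For $U_{s,n}\twoheadrightarrow U_{s-1,n}$ the matroid is $U_{s,n+1}$.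

**Definition 4 (beta-invariant).** For a matroid $Q$ on $S$, Crapo's beta-invariant is
$$\beta(Q)=(-1)^{r_Q}\sum_{X\subseteq S}(-1)^{|X|}r_Q(X).$$

*Example.* For $m\ge1$, $\beta(U_{1,m})=-\sum_{X\ne\emptyset}(-1)^{|X|}=1$. If $Q=Q_1\oplus Q_2$ with both ground sets nonempty, then $r_Q(X)=r_{Q_1}(X\cap S_1)+r_{Q_2}(X\cap S_2)$. In the first term we can sum over $X\cap S_2$ first and get $0$, and likewise for the second term; so $\beta(Q)=0$.

A sequence of nonnegative numbers $a_1,\dots,a_m$ is **log-concave** if $a_i^2\ge a_{i-1}a_{i+1}$ for $2\le i\le m-1$. It has no internal zeros if no zero lies between two positive terms. So $1,2,1$ is log-concave and $1,0,1$ is not; $1,0,0,1$ is log-concave but has internal zeros.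

Here is the question, as posed in "Algebraic Aspects of Matroid Theory 23w5149". Factor a quotient $M\twoheadrightarrow N$ by Higgs lifts, index so that $N=M_{r-1}$ (so $k=r-1$), and take the beta-invariants of the matroids of the steps. *Is the sequence $\beta(\hat M_1),\dots,\beta(\hat M_{r-1})$ log-concave for every matroid quotient $M\twoheadrightarrow N$?* The answer is yes, and the sequence also has no internal zeros. If $k=0$ there is nothing to prove, so from now on $k\ge1$.

## 2. Alternating sums over $\{h\ge i\}$: uniform matroids, a nullity example, and a factorization where it fails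

**Lemma 3.** Let $A\twoheadrightarrow B$ be elementary with matroid $Q$. Then
$$\beta(Q)=(-1)^{r_A}\sum_{X\subseteq E}(-1)^{|X|}\bigl(r_A(X)-r_B(X)\bigr)=\beta(A)+\beta(B).\tag{5}$$
For the Higgs factorization of $M\twoheadrightarrow N$ and $1\le i\le k$,
$$\beta(\hat M_{k+1-i})=b_i:=(-1)^{r_N+i}\sum_{X\subseteq E,\ h(X)\ge i}(-1)^{|X|}.\tag{6}$$

*Proof.* By (4), $r_Q=r_B+1=r_A$ (total ranks). Grouping $X$ with $X\cup p$, we get $\beta(Q)=(-1)^{r_A}\sum_X(-1)^{|X|}(r_A(X)-r_B(X)-1)$, and $\sum_X(-1)^{|X|}=0$ because $E\ne\emptyset$. This is the first equality; the second holds since $-(-1)^{r_A}=(-1)^{r_B}$. For $\hat M_j$ with $j=k+1-i$ we have $A=M_{j-1}=L^i$ and $B=M_j=L^{i-1}$. Insert (3) and $r_A=r_N+i$. $\square$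

For $k\le2$ there are at most two terms and no inequality. Here are two cases with more terms.

*Uniform matroids.* For $U_{s+k,n}\twoheadrightarrow U_{s,n}$ and $1\le i\le k$ we have $h(X)\ge i$ exactly when $|X|\ge s+i$. Since $\sum_{m\ge q}(-1)^m\binom nm=(-1)^q\binom{n-1}{q-1}$,
$$b_i=\binom{n-1}{s+i-1},\tag{7}$$
a piece of a row of Pascal's triangle, which is log-concave.

*A nullity example.* Let $M=U_{4,4}$, $N=U_{1,2}\oplus U_{0,2}$ on $\{1,2\}\sqcup\{3,4\}$, so $r_N=1$ and $k=3$. For $X=S\sqcup T$ with $S\subseteq\{1,2\}$, $T\subseteq\{3,4\}$, $h(X)=\max(|S|-1,0)+|T|$. The sets with $h=0$ have $T=\emptyset$, $|S|\le1$, with alternating sum $1-2=-1$; so the sum over $h\ge1$ is $+1$ and $b_1=1$. The sets with $h\ge2$ are those with $T=\{3,4\}$ (alternating sum $0$) and those with $S=\{1,2\}$, $|T|=1$ (sum $-2$); so $b_2=2$. Only $E$ has $h=3$, so $b_3=1$. The sequence $1,2,1$ is log-concave.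

Formula (5) suggests a first approach: the terms are $\beta(M_{i-1})+\beta(M_i)$ along a chain of elementary quotients, so compare consecutive elementary steps and argue locally. This stops at once, because the claim is false for chains of elementary quotients that are not Higgs factorizations. On $E=\{1,2,3\}\sqcup\{4,5\}$ consider
$$U_{4,5}\twoheadrightarrow U_{2,3}\oplus U_{1,2}\twoheadrightarrow U_{1,3}\oplus U_{1,2}\twoheadrightarrow U_{1,5}.$$
The flats of $U_{2,3}\oplus U_{1,2}$ have sizes $0,1,2,3,5$, so all are flats of $U_{4,5}$. The flats of $U_{1,3}\oplus U_{1,2}$ are $\emptyset,\{1,2,3\},\{4,5\},E$, all flats of $U_{2,3}\oplus U_{1,2}$. The flats of $U_{1,5}$ are $\emptyset,E$. The ranks are $4,3,2,1$, so each step is elementary. Now $\beta(U_{1,5})=1$. Also $\beta(U_{4,5})=\sum_X(-1)^{|X|}\min(|X|,4)=\sum_X(-1)^{|X|}|X|-(-1)^5=1$. The two direct sums have $\beta=0$. By (5) the sequence is $1,0,1$, which is not log-concave. The Higgs factorization of the same quotient $U_{4,5}\twoheadrightarrow U_{1,5}$ gives $4,6,4$ by (7).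

So a proof must use more than the elementary steps. What (6) offers is that all the filters $\{h\ge i\}$ are superlevel sets of one function, a difference of two matroid rank functions.

## 3. Two theorems, and the passage from filters to chains

**Theorem A.** Let $M\twoheadrightarrow N$ be a quotient, $k\ge 1$. Then
$$\beta(\hat M_{k+1-i})=b_i=(-1)^{r_N+i}\sum_{X\subseteq E,\ h(X)\ge i}(-1)^{|X|}\qquad(1\le i\le k).$$
The $b_i$ are nonnegative, $b_i^2\ge b_{i-1}b_{i+1}$ for $2\le i\le k-1$, and $b_i\ge\min(b_g,b_j)$ for $g<i<j$. So the sequence in the question is log-concave without internal zeros.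

**Theorem B (no quotient hypothesis).** Let $M,N$ be any matroids on $E$ with $k=r_M-r_N\ge1$. For $0\le c\le k-1$ let $P_c=\{X:\emptyset\ne X\subsetneq E,\ h(X)>c\}$, ordered by inclusion, and
$$\gamma_c=(-1)^{n-1-r_N-c}\sum_{C\subseteq P_c\text{ chain}}(-1)^{|C|}\qquad\text{(empty chain included)}.$$
Then $\gamma_c\ge0$, $\gamma_c^2\ge\gamma_{c-1}\gamma_{c+1}$ for $1\le c\le k-2$, and $\gamma_c\ge\min(\gamma_{c'},\gamma_{c''})$ for $c'<c<c''$. If $M\twoheadrightarrow N$, then $\gamma_c=b_{c+1}$.

*Example.* $M=U_{3,3}$, $N=U_{0,3}$, so $h(X)=|X|$. For $c=0$ the chain sum is $1-6+6=1$; for $c=1$, $P_1$ consists of the three pairs and the sum is $1-3=-2$; for $c=2$ it is $1$. The signs are $+,-,+$, so $(\gamma_0,\gamma_1,\gamma_2)=(1,2,1)$, which agrees with (7): $b_i=\binom{2}{i-1}$.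

**Step: $\gamma_c=b_{c+1}$ for a quotient.** The purpose is to deduce Theorem A from Theorem B. Let $U=P_c\cup\{E\}$. As $h(\emptyset)=0\le c<k=h(E)$, we have $U=\{X:h(X)>c\}$, and this is an order filter because $h$ is monotone. Let $J_c$ be the chain sum in $\gamma_c$. Adjoin a bottom element $\hat0$ to $U$. Philip Hall's theorem computes the Möbius function from chains in the open interval $(\hat0,E)=P_c$: $\mu(\hat0,E)=\sum_C(-1)^{|C|+1}=-J_c$. By the defining recursion $\mu(\hat0,E)=-\sum_{X\in U}\mu(X,E)$, and since $U$ is a filter, each interval $[X,E]$ is Boolean, so $\mu(X,E)=(-1)^{n-|X|}$. Hence $J_c=(-1)^n\sum_{h(X)>c}(-1)^{|X|}$ and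
$$\gamma_c=(-1)^{r_N+c+1}\sum_{h(X)\ge c+1}(-1)^{|X|}=b_{c+1}.$$

Together with (6), this shows that Theorem A follows from Theorem B: $\beta(\hat M_j)=b_{k+1-j}=\gamma_{k-j}$, and reversing a sequence preserves all the stated properties. From now on $M,N$ are arbitrary matroids on $E$ with $k\ge1$.

The strategy is to express $\gamma_c$ as a degree $\deg(\cdots\alpha^{k-1-c}\beta^c)$ with two convex classes $\alpha,\beta$, in a ring satisfying the Hodge–Riemann relations. Log-concavity in $c$ is then a statement about the signature of a quadratic form.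

## 4. Fans, their Chow rings, and strict convexity

Fix a lattice and its real vector space $V$. All fans are finite, rational, with strongly convex cones. A fan is *unimodular* if the primitive generators $v_\rho$ of the rays of each cone form part of a lattice basis, and *complete* if its support is $V$. A complete fan is *projective* if it carries a continuous function $\varphi$, given on each maximal cone $\sigma$ by a linear function $l_\sigma$, with $\varphi>l_\sigma$ outside $\sigma$ for all maximal $\sigma$. The *link* of $\sigma$ consists of the cones $\tau$ with $\tau\cap\sigma=0$ such that $\tau+\sigma$ is a cone of the fan. The *star* of $\sigma$ is the fan of images of the cones containing $\sigma$ in $V/\operatorname{span}\sigma$.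

**Definition 5 (Chow ring).** For a unimodular fan $\Sigma$, $A^*(\Sigma)$ is $\mathbb R[x_\rho:\rho\text{ a ray}]$ modulo the Stanley–Reisner relations ($\prod_{\rho\in F}x_\rho=0$ if the rays in $F$ do not span a cone) and the linear relations $\sum_\rho l(v_\rho)x_\rho=0$ for $l$ linear on $V$. Put $x_\tau=\prod_{\rho\in\tau}x_\rho$. A piecewise linear function $\varphi$ has the class $\sum_\rho\varphi(v_\rho)x_\rho\in A^1(\Sigma)$; linear functions have class $0$.

*Example.* In $\mathbb R^3/\mathbb R(1,1,1)$ take the three rays generated by $e_1,e_2,e_3$. The linear relations say $x_1=x_2=x_3$, so $A^0$ and $A^1$ are one-dimensional, and all products of two rays vanish: $x_ix_j=0$ for $i\neq j$ by Stanley–Reisner, and $x_i^2=x_ix_j=0$.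

If $\Sigma$ is complete and unimodular, $A^*(\Sigma)=A^*(X_\Sigma)_{\mathbb R}$ is the Chow ring of the smooth toric variety $X_\Sigma$, with $x_\rho=[D_\rho]$, $x_\tau=[V(\tau)]$; it satisfies Poincaré duality. For a subfan $\Sigma'\subseteq\Sigma$ there is a restriction map $A^*(\Sigma)\to A^*(\Sigma')$ sending $x_\rho$ to $0$ for $\rho\notin\Sigma'$; it is surjective with kernel generated by the $x_\tau$, $\tau\in\Sigma\setminus\Sigma'$.

**Lemma 4 (rewriting).** Let $\Sigma$ be unimodular, $\rho$ a ray, $\tau$ a cone.
(a) If $\rho\in\tau$, then $x_\rho x_\tau$ is a combination of $x_{\tau'}$ with $\tau'\supsetneq\tau$, $\dim\tau'=\dim\tau+1$.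
(b) $x_\tau$ is a combination of $x_{\tau'}$ with $\dim\tau'=\dim\tau$ and $\rho\notin\tau'$.
(c) $A^m(\Sigma)$ is spanned by the $x_{\tau'}$ with $\dim\tau'=m$, and $x_\tau A^m(\Sigma)$ by the $x_{\tau'}$ with $\tau'\supseteq\tau$, $\dim\tau'=\dim\tau+m$.

*Proof.* For $\rho\in\tau$ choose $l$ linear with $l(v_\rho)=1$ and $l=0$ on the other rays of $\tau$. Then $x_\rho=-\sum_{\rho'\notin\tau}l(v_{\rho'})x_{\rho'}$. Multiplying by $x_\tau$ gives (a), since $x_{\rho'}x_\tau$ is either $x_{\tau+\rho'}$ or $0$. Multiplying by $x_{\tau\setminus\rho}$ (the product over the other rays of $\tau$) gives (b) if $\rho\in\tau$; otherwise (b) is trivial. By (a), multiplying $x_\tau$ by any $x_{\rho'}$ gives a combination of $x_{\tau'}$ with $\tau'\supsetneq\tau$ of dimension one more. Iterating gives (c). $\square$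

**Lemma 5 (stars of rays).** Let $\Sigma$ be unimodular of pure dimension $d\ge1$, $\rho$ a ray, $\Sigma_\rho$ its star. Choose $l$ linear with $l(v_\rho)=1$.
(a) There is a ring homomorphism $A^*(\Sigma)\to A^*(\Sigma_\rho)$, $\xi\mapsto\xi|_\rho$, with $x_{\rho'}\mapsto x_{\rho'}$ for $\rho'$ in the link of $\rho$, $x_{\rho'}\mapsto0$ for other $\rho'\ne\rho$, and $x_\rho\mapsto-\sum_{\rho'\in\mathrm{link}}l(v_{\rho'})x_{\rho'}$.
(b) If $\deg:A^d(\Sigma)\to\mathbb R$ is linear with $\deg(x_\sigma)=1$ for all $d$-dimensional $\sigma$, there is a linear $\deg_\rho:A^{d-1}(\Sigma_\rho)\to\mathbb R$ with value $1$ on every maximal cone and $\deg(x_\rho\xi)=\deg_\rho(\xi|_\rho)$ for all $\xi\in A^{d-1}(\Sigma)$.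

*Proof.* (a) A linear relation for $m$ maps to $\sum_{\rho'\in\mathrm{link}}(m-m(v_\rho)l)(v_{\rho'})x_{\rho'}$, which is $0$ since $m-m(v_\rho)l$ descends to $V/\mathbb R\rho$. Let $F$ be a set of rays not spanning a cone. If $F$ contains a ray outside the link other than $\rho$, the monomial maps to $0$. Otherwise $F\setminus\rho$ consists of rays of the link and does not span a cone together with $\rho$, so its monomial is $0$ in $A^*(\Sigma_\rho)$.

(b) Send a polynomial $q$ in the $x_{\rho'}$, $\rho'$ in the link, to $x_\rho q\in A^*(\Sigma)$. This vanishes on the relations of $A^*(\Sigma_\rho)$. Indeed, if $F\cup\rho$ spans no cone, then $x_\rho\prod_Fx_{\rho'}=0$. If $m(v_\rho)=0$, then $x_\rho\sum_{\mathrm{link}}m(v_{\rho'})x_{\rho'}=x_\rho\sum_{\text{all}}m(v_{\rho'})x_{\rho'}=0$. So we get a linear map $\iota:A^*(\Sigma_\rho)\to A^{*+1}(\Sigma)$; put $\deg_\rho=\deg\circ\iota$. It has value $1$ on maximal cones. The identity $\iota(\xi|_\rho)=x_\rho\xi$ holds for monomials in the $x_{\rho'}$, $\rho'\ne\rho$: if all rays lie in the link it is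 the definition, otherwise both sides are $0$. These monomials span $A^*(\Sigma)$, since $x_\rho$ can be eliminated with $l$. $\square$

**Definition 6 (strict convexity).** A piecewise linear $\ell$ on $\Sigma$ is strictly convex if for each cone $\sigma$ there is a linear function $m$ such that $\ell-m$ vanishes on $\sigma$ and is positive on the rays of the link of $\sigma$. The set of these is $\mathcal K(\Sigma)$; it is closed under sums and positive multiples.

*Example.* On the fan with cones $\mathbb R_{\ge0},\mathbb R_{\le0},0$ in $\mathbb R$, $\ell(t)=\max(t,0)$ is strictly convex: at the cone $0$ subtract $t/2$ to get $|t|/2$; the two maximal cones have no rays in their links.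

**Lemma 6.** (a) On a complete projective fan, the function $\varphi$ from the definition of projectivity is strictly convex. (b) If $\ell$ is strictly convex on a complete fan and $\psi$ is a convex function on $V$ that is linear on cones, then $\ell+\psi$ is strictly convex. (c) Strictly convex functions restrict to strictly convex functions on any subfan. (d) If $\ell\in\mathcal K(\Sigma)$, then $\ell|_\rho$ is the class of a function in $\mathcal K(\Sigma_\rho)$.

*Proof.* (a) Given $\sigma$, let $m$ be the average of the $l_{\sigma'}$ over the maximal cones $\sigma'\supseteq\sigma$. Then $\varphi-m\ge0$ vanishes on $\sigma$, and it is positive on a ray $\rho$ of the link unless all these $\sigma'$ contain $\rho$. That is impossible: the star of $\sigma$ is complete, so some cone of it contains $-\bar v_\rho$, where $\bar v_\rho\neq0$ is the image of $v_\rho$; being strongly convex, it does not contain $\bar v_\rho$. A maximal cone of the star containing this point then belongs to a $\sigma'\not\ni\rho$. (b) Given $\sigma$, subtract from $\psi$ its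 linear piece on a maximal cone containing $\sigma$. The result vanishes on $\sigma$ and is $\ge0$ everywhere. Add this to the modification of $\ell$. (c) Links shrink in a subfan. (d) Choose $l_\rho$ linear with $l_\rho(v_\rho)=\ell(v_\rho)$. Then $\ell-l_\rho$ vanishes on $\rho$ and descends to $\Sigma_\rho$, and its class is $\ell|_\rho$ by Lemma 5(a). For $\sigma\ni\rho$ with modification $m$, the function $m-l_\rho$ vanishes on $\rho$ and descends. The difference $(\ell-l_\rho)-(m-l_\rho)=\ell-m$ vanishes on $\sigma$ and is positive on the rays of the link of $\sigma$, which is the link of $\sigma/\rho$ in $\Sigma_\rho$. $\square$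

**Definition 7 (Lefschetz fan).** A pure $d$-dimensional simplicial fan $\Sigma$ (for us: unimodular) is Lefschetz if the following hold.

1. The top Minkowski weights, i.e. the linear functionals on $A^d(\Sigma)$ (identified with their values on the $x_\sigma$), are spanned by one that is positive on all $x_\sigma$; call it $\deg$.
2. Poincaré duality: $A^q(\Sigma)\times A^{d-q}(\Sigma)\to\mathbb R$, $(\xi,\eta)\mapsto\deg(\xi\eta)$, is a perfect pairing.
3. For $\ell\in\mathcal K(\Sigma)$ and $q\le d/2$: $\ell^{d-2q}:A^q\to A^{d-q}$ is an isomorphism (hard Lefschetz), and $(-1)^q\deg(\ell^{d-2q}\eta^2)>0$ for $0\ne\eta\in A^q$ with $\ell^{d-2q+1}\eta=0$ (Hodge–Riemann relations).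
4. All stars of positive-dimensional cones are Lefschetz.

*Example.* The three-ray fan after Definition 5 is Lefschetz with $d=1$: $\deg(x_i)=1$ spans the functionals, $A^0$ and $A^1$ are one-dimensional and dual, and by strict convexity at the cone $0$ a strictly convex $\ell$ has the class $\sum c_ix_i$ with $c_i>0$, so $\deg\ell>0$, which is item 3 for $q=0$. The stars of rays are points.

We shall use the following published results.

* Brion (1996), Billera (1989): for a complete unimodular fan, $A^*(X_\Sigma)_{\mathbb R}$ is the ring of continuous piecewise polynomial functions modulo the ideal generated by global linear functions, compatibly with the classes of piecewise linear functions. This ring is generated by the Courant functions $\varphi_\rho$, $\varphi_\rho(v_{\rho'})=\delta_{\rho\rho'}$ (so $\varphi_\rho\mapsto x_\rho$), and pullback along toric morphisms is composition.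
* Adiprasito–Huh–Katz, Ann. of Math. 188 (2018): the Bergman fan of a loopless matroid (Definition 8 below) is Lefschetz.
* Ardila–Denham–Huh, *Lagrangian geometry of matroids*, J. AMS 36 (2023), Theorem 1.6: if two simplicial fans have the same support and both carry strictly convex piecewise linear functions, then one is Lefschetz if and only if the other is.

## 5. Piecewise polynomials on the permutohedral fan

From now on $V=\mathbb R^E/\mathbb R\mathbf1$ with lattice $\mathbb Z^E/\mathbb Z\mathbf1$, and $e_S=\sum_{i\in S}e_i$. The *permutohedral fan* $\Sigma_E$ has rays $e_S$ ($\emptyset\ne S\subsetneq E$), and its cones are spanned by chains of such sets. It is the fan of the braid arrangement; it is complete, unimodular and projective. Put $X_E=X_{\Sigma_E}$, of dimension $n-1$. Its maximal cones correspond to orderings $\sigma=(\sigma_1,\dots,\sigma_n)$ of $E$: the cone is $t_{\sigma_1}\ge\dots\ge t_{\sigma_n}$, with generators $e_{X_j}$, $X_j=\{\sigma_1,\dots,\sigma_j\}$, $1\le j\le n-1$ (we also write $X_0=\emptyset$, $X_n=E$), and dual basis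 $t_{\sigma_j}-t_{\sigma_{j+1}}$.

**Definition 8 (Bergman fan).** For a loopless matroid $A$ on $E$, $\Sigma_A$ is the subfan of $\Sigma_E$ of chains of proper nonempty flats. It is pure of dimension $r_A-1$. A point $t$ lies in its support exactly when all superlevel sets $\{e:t_e\ge s\}$ are flats.

*Example.* For $A=U_{2,3}$ it is the three-ray fan of Section 4.

Let $PP$ be the ring of tuples $f=(f_\sigma)$, indexed by orderings, with $f_\sigma\in\mathbb R[t_e:e\in E]$ and $f_\sigma=f_{\sigma'}$ on the hyperplane $t_{\sigma_j}=t_{\sigma_{j+1}}$ whenever $\sigma'$ arises from $\sigma$ by swapping positions $j,j+1$. Fix $e_0\in E$ and identify $V$ with $\{t_{e_0}=0\}$. Two maximal cones containing a face $\tau$ are connected by swaps inside the blocks of the chain $\tau$, i.e. through walls containing $\tau$, so agreement across walls implies agreement on all common faces. Hence $f\in PP$ restricts to a continuous piecewise polynomial on $\Sigma_E$ and defines a class $[f]\in A^*(X_E)$.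

*Example.* For $n=2$ a member of $PP$ is a pair $(f_{12},f_{21})$ agreeing on $t_1=t_2$, and $\frac{f_{12}}{t_1-t_2}+\frac{f_{21}}{t_2-t_1}$ is a polynomial. The next lemma says that this is general, and that such sums compute degrees.

**Lemma 7.** For homogeneous $f\in PP$ of degree $m$,
$$R(f)=\sum_\sigma\frac{f_\sigma}{\prod_{j<n}(t_{\sigma_j}-t_{\sigma_{j+1}})}$$
is a polynomial, homogeneous of degree $m-n+1$ (so $0$ if $m<n-1$). If $m=n-1$, then $R(f)=\deg[f]$. If $\tau$ is a cone of $\Sigma_E$ and $m=n-1-\dim\tau$, then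
$$\deg([f]\cdot[V(\tau)])=\sum_{\sigma\supseteq\tau}\frac{f_\sigma}{\prod_{j<n,\ e_{X_j}\notin\tau}(t_{\sigma_j}-t_{\sigma_{j+1}})}.$$

*Proof.* *Polynomiality.* Let $H=R(f)\prod_{\{a,b\}}(t_a-t_b)$, the product over all pairs, each with a fixed sign. Every denominator divides this product, so $H$ is a polynomial. Fix a pair $a\ne b$ and restrict to $t_a=t_b$. Only orderings with $a,b$ adjacent contribute. Pair such a $\sigma$ with its swap $\sigma'$. Their denominators contain the opposite factors $t_a-t_b$ and $t_b-t_a$. On $t_a=t_b$ the numerators agree, since $f\in PP$, and the remaining denominator factors agree and are not identically zero. So the two contributions cancel, and $H$ vanishes on $t_a=t_b$. Thus $H$ is divisible by all $t_a-t_b$, which are pairwise coprime, and $R(f)$ is a polynomial.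

*Degree.* The same argument applies to piecewise polynomials on $\Sigma_E$ in $V=\{t_{e_0}=0\}$: the restricted forms $t_a-t_b$ are still pairwise non-proportional and the walls are the same. There, if $g$ has degree $n-2$ and $l$ is a global linear function, $R(lg)=l\,R(g)=l\cdot0=0$. So $R$ descends to a functional on $A^{n-1}(X_E)\cong\mathbb R$. For a maximal cone $\sigma$, the product $\prod_{\rho\in\sigma}\varphi_\rho$ is supported on $\sigma$, where it equals $\prod_j(t_{\sigma_j}-t_{\sigma_{j+1}})$. So $R$ sends it to $1=\deg\prod_{\rho\in\sigma}[D_\rho]$, and the functional is $\deg$. For $f\in PP$ of degree $n-1$, $R(f)$ is a constant and may be evaluated on $t_{e_0}=0$.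

*Strata.* The Courant function $\varphi_{e_S}$ is represented in $PP$ by the tuple with entry $t_{\sigma_j}-t_{\sigma_{j+1}}$ if $S=X_j$, and $0$ if $e_S\notin\sigma$. (A swap at position $j$ removes $X_j$, and $t_{\sigma_j}-t_{\sigma_{j+1}}$ vanishes on that wall; other swaps keep $X_j$, and the entries agree on the wall.) Apply the degree formula to $f\prod_{\rho\in\tau}\varphi_\rho$. $\square$

To evaluate such sums when they are constant, we expand in a series and read off one coefficient.

**Lemma 8 (expansion rule).** Write $E=\{1,\dots,n\}$, $v_i=t_{i+1}/t_i$, $u_j=t_{\sigma_{j+1}}/t_{\sigma_j}$. In $\mathbb R[[v_1,\dots,v_{n-1}]][v_1^{-1},\dots,v_{n-1}^{-1}]$, for $d\in\mathbb Z$,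
$$\frac{u_j^d}{1-u_j}=\sum_{m\ge d}u_j^m\ \ (\sigma_j<\sigma_{j+1}),\qquad \frac{u_j^d}{1-u_j}=-\sum_{m\le d-1}u_j^m\ \ (\sigma_j>\sigma_{j+1}).$$
The coefficient of $v^0$ in $\prod_{j<n}u_j^{d_j}/(1-u_j)$ is $\prod_{\text{ascents }j}[d_j\le0]\cdot\prod_{\text{descents }j}\bigl(-[d_j>0]\bigr)$, where $[\cdot]$ is $1$ if the condition holds and $0$ if not.

*Proof.* If $\sigma_j<\sigma_{j+1}$, then $u_j=v_{\sigma_j}v_{\sigma_j+1}\cdots v_{\sigma_{j+1}-1}$ and the geometric series applies. If $\sigma_j>\sigma_{j+1}$, then $u_j^{-1}$ is such a monomial and $\frac1{1-u_j}=-\frac{u_j^{-1}}{1-u_j^{-1}}$. The $u_j$ are multiplicatively independent: in $\prod u_j^{m_j}$ the exponents of $t_{\sigma_1},t_{\sigma_2},\dots$ are $-m_1,\,m_1-m_2,\dots$. So only $m_1=\dots=m_{n-1}=0$ contributes to $v^0$. That term is present with coefficient $1$ at an ascent iff $d_j\le0$, and with coefficient $-1$ at a descent iff $d_j\ge1$. $\square$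

The expansions take place in a domain containing the Laurent polynomials in the $v_i$ in which all $1-u_j$ are invertible, so identities between fractions persist. In particular, a sum of such fractions that is constant equals its $v^0$-coefficient.

**Definition 9 (the class of a matroid).** For a matroid $A$ and an ordering $\sigma$, let $B_\sigma(A)=\{\sigma_j:r_A(X_j)>r_A(X_{j-1})\}$ be the greedy basis, and
$$f^A_\sigma=\prod_{j\notin B_\sigma(A)}(-t_j).$$

Swapping adjacent entries $a,b$ of $\sigma$ changes only one of the sets $X_j$. So $B_\sigma(A)$ changes at most by exchanging $a$ and $b$, and $f^A\in PP$. It is homogeneous of degree $n-r_A$.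

*Example.* For $A=U_{1,2}$: $f_{12}=-t_2$, $f_{21}=-t_1$ and $R(f^A)=\frac{-t_2}{t_1-t_2}+\frac{-t_1}{t_2-t_1}=1$.

**Lemma 9.** Let $A$ have rank $r\ge1$ and let $\tau=(S_1\subsetneq\dots\subsetneq S_{r-1})$ be an $(r-1)$-dimensional cone of $\Sigma_E$. Then $\deg([f^A][V(\tau)])=1$ if $A$ is loopless and all $S_i$ are flats of $A$, and $0$ otherwise. If $A$ (of any rank) has a loop, $[f^A]=0$.

*Proof.* *Factoring over blocks.* Let $S_0=\emptyset$, $S_r=E$, and let $A_i=A|S_i/S_{i-1}$, of rank $r_i$ on $n_i$ elements, $1\le i\le r$. Orderings refining $\tau$ are tuples of orderings $\sigma^{(i)}$ of the blocks $S_i\setminus S_{i-1}$, and $B_\sigma(A)=\bigsqcup_iB_{\sigma^{(i)}}(A_i)$. By Lemma 7 the degree is $\prod_{i=1}^rR(f^{A_i})$, where $R(f^{A_i})$ is a polynomial of degree $(n_i-r_i)-(n_i-1)=1-r_i$. It is $0$ if some $r_i\ge2$. Since $\sum_{i=1}^rr_i=r$, otherwise all $r_i=1$ and every factor is a constant.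

*Factors of rank one.* If $A_i$ has a loop $l$, every $f^{A_i}_\sigma$ is divisible by $t_l$. Evaluate at $t_l=0$ with the other coordinates distinct and nonzero: no denominator vanishes and every term is $0$, so $R(f^{A_i})=0$. If $A_i$ is loopless, it is $U_{1,m}$ and $B_\sigma=\{\sigma_1\}$. Dividing $\prod_{j\ge2}(-t_{\sigma_j})$ by $\prod_{j<m}t_{\sigma_j}(1-u_j)$ gives
$$R(f^{A_i})=\sum_\sigma(-1)^{m-1}\prod_{j<m}\frac{u_j}{1-u_j}.$$
In Lemma 8 all $d_j=1$, so only the decreasing $\sigma$ contributes, and the constant is $(-1)^{m-1}(-1)^{m-1}=1$.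

*Flats.* All $A_i$ are loopless iff each $S_{i-1}$ is a flat of $A|S_i$, $1\le i\le r$. Going down from $S_r=E$ (a flat of a flat is a flat), this holds iff $S_0=\emptyset,S_1,\dots,S_{r-1}$ are flats of $A$. In that case all $r_i\ge1$, so all $r_i=1$, and the degree is $1$. In all other cases it is $0$.

*Loops.* If $r=0$, then $[f^A]\in A^n(X_E)=0$. If $r\ge1$ and $A$ has a loop, $[f^A]$ pairs to $0$ with all $[V(\tau)]$, $\dim\tau=r-1$. These span $A^{r-1}(X_E)$ by Lemma 4(c), so $[f^A]=0$ by Poincaré duality. $\square$

Three more ingredients. Let $\alpha,\beta\in A^1(X_E)$ be the classes of the convex functions $\max_e(t_{e_0}-t_e)$ and $\max_e(t_e-t_{e_0})$; on $\{t_{e_0}=0\}$ they are the restrictions of the elements of $PP$ with entries $-t_{\sigma_n}$ and $t_{\sigma_1}$. Let $\mathrm{inv}:X_E\to X_E$ be induced by $-1$ on $V$. It sends the cone of $\sigma$ to that of the reversed ordering $\bar\sigma$, so $(\mathrm{inv}^*f)_\sigma(t)=f_{\bar\sigma}(-t)$. Finally, in the ordering $\bar\sigma$ the element $\sigma_j$ enlarges $E\setminus X_j$ to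 $E\setminus X_{j-1}$, and the formula for $r_{N^*}$ gives
$$r_{N^*}(E\setminus X_{j-1})-r_{N^*}(E\setminus X_j)=1-\bigl(r_N(X_j)-r_N(X_{j-1})\bigr).$$
So $B_{\bar\sigma}(N^*)=E\setminus B_\sigma(N)$, and hence
$$\mathrm{inv}^*[f^{N^*}]=[g^N],\qquad g^N_\sigma=\prod_{i\in B_\sigma(N)}t_i.\tag{8}$$

## 6. Chain sums as intersection numbers

**Proposition 10.** For $a,c\ge0$ with $a+c=k-1$,
$$\deg\bigl(\alpha^a\beta^c\,[f^M]\,\mathrm{inv}^*[f^{N^*}]\bigr)=\gamma_c.$$

*Proof.* **Step 1: write the degree as a sum over orderings.** The codimensions add up to $(k-1)+(n-r_M)+r_N=n-1$. By Lemma 7 and (8) the degree is the constant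
$$I=\sum_\sigma\frac{(-t_{\sigma_n})^a\,t_{\sigma_1}^c\prod_{i\in B_\sigma(N)}t_i\prod_{j\notin B_\sigma(M)}(-t_j)}{\prod_{j<n}t_{\sigma_j}(1-u_j)}.$$

**Step 2: collect exponents, so that the summand becomes a monomial in the $u_j$.** Put $h_j=h(X_j)$, so $h_0=0$, $h_n=k$. In $\prod_{i\in B_\sigma(N)}t_i\prod_{j\notin B_\sigma(M)}t_j$ the exponent of $t_{\sigma_j}$ is $1-(h_j-h_{j-1})$. After dividing by $\prod_{j<n}t_{\sigma_j}$ and including the powers coming from $\alpha,\beta$, it is
$$h_{j-1}-h_j+c\,[j=1]+(1+a)\,[j=n].$$
Put $h'_j=h_j-c$ for $1\le j\le n-1$ and $h'_0=h'_n=0$. The exponent equals $h'_{j-1}-h'_j$: for $1<j<n$ this is clear; at $j=1<n$ it is $c-h_1$; at $j=n>1$ it is $h_{n-1}-k+1+a=h_{n-1}-c$ since $k=a+c+1$; for $n=1$ it is $-k+c+1+a=0$. Since $\prod_{j}t_{\sigma_j}^{h'_{j-1}-h'_j}=\prod_{j<n}u_j^{h'_j}$,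
$$I=(-1)^{a+n-r_M}J,\qquad J=\sum_\sigma\prod_{j=1}^{n-1}\frac{u_j^{\,h(X_j)-c}}{1-u_j}.$$

**Step 3: read off the constant.** $J$ is constant, so it equals its $v^0$-coefficient. Let $\mathrm{Des}(\sigma)\subseteq[n-1]$ be the descent set and $D_\sigma=\{j\in[n-1]:h(X_j)>c\}$. By Lemma 8 an ordering contributes only if all ascents lie outside $D_\sigma$ and all descents lie in $D_\sigma$. So
$$J=\sum_{\sigma:\ \mathrm{Des}(\sigma)=D_\sigma}(-1)^{|D_\sigma|}.$$

**Step 4: compare with chains.** For a chain $C\subseteq P_c$ with set of cardinalities $T$, there is exactly one ordering $\sigma$ refining $C$ with $\mathrm{Des}(\sigma)\subseteq T$, namely the one increasing in each block. Conversely, if $\mathrm{Des}(\sigma)\subseteq T$, the chain $\{X_j:j\in T\}$ lies in $P_c$ iff $T\subseteq D_\sigma$. Hence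
$$\sum_{C\subseteq P_c}(-1)^{|C|}=\sum_\sigma\ \sum_{\mathrm{Des}(\sigma)\subseteq T\subseteq D_\sigma}(-1)^{|T|}=\sum_{\sigma:\ \mathrm{Des}(\sigma)=D_\sigma}(-1)^{|D_\sigma|}=J,$$
because the inner sum over a nontrivial Boolean interval is $0$. Finally $(-1)^{a+n-r_M}=(-1)^{k-1-c+n-r_M}=(-1)^{n-1-r_N-c}$, so $I=\gamma_c$. $\square$

*Example.* $n=2$, $M=U_{2,2}$, $N=U_{0,2}$: here $[f^M]=[f^{N^*}]=1$, and $\gamma_0=\deg\alpha=\frac{-t_2}{t_1-t_2}+\frac{-t_1}{t_2-t_1}=1$. From the definition, $P_0=\{\{1\},\{2\}\}$, the chain sum is $1-2=-1$ and the sign is $(-1)^{2-1}=-1$, so again $\gamma_0=1$.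

If $M$ or $N^*$ has a loop, then $[f^M]=0$ or $[f^{N^*}]=0$ by Lemma 9, all $\gamma_c$ are $0$, and Theorem B holds trivially. **From now on $M$ and $N^*$ are loopless.**

## 7. The antidiagonal as a complete intersection, and the Bergman fan of $M\oplus N^*$

Proposition 10 looks ready for Hodge theory, since $\alpha$ and $\beta$ come from convex functions. If $\eta\mapsto\deg(\eta\,[f^M]\,\mathrm{inv}^*[f^{N^*}])$ were the degree map of a Lefschetz fan, Hodge–Riemann in degree one would finish the proof. By Lemma 9, $[f^M]$ records the Bergman fan $\Sigma_M$, and $\mathrm{inv}^*[f^{N^*}]$ records the reflected fan $-\Sigma_{N^*}$. The theorem of Adiprasito–Huh–Katz covers each fan separately (a reflection is only a linear change of coordinates). It says nothing about the product of the two classes, and this is where the direct approach stops. One cannot expect the product to be a Bergman class in general. For $M=U_{3,3}$, $N=U_{1,3}$ we have $[f^M]=1$, and the product is $\mathrm{inv}^*[f^{U_{2,3}}]$, whose degree against $[V(\rho)]$ is $1$ for $\rho$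 spanned by $-e_i=e_{\{j,l\}}$, $\{i,j,l\}=\{1,2,3\}$, and $0$ for the other rays. If $\{1,2\}$ and $\{1,3\}$ were flats of a loopless matroid of rank $2$, so would be their intersection, and $\emptyset\subsetneq\{1\}\subsetneq\{1,2\}\subsetneq E$ would be a chain of flats that is too long.

The way past this is to avoid multiplying the two classes on $X_E$. Place them on two different factors, where together they form the Bergman fan of the single matroid $M\oplus N^*$. Then impose the condition "second point $=$ minus first point" by intersecting with divisors. The condition is given by the vanishing of $n$ linear functions $g_i$, and each becomes a divisor class of a convex function $\max(g_i,0)$. Such factors are harmless for Hodge–Riemann arguments, which allow mixed products of convex classes.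

**The space and the fan.** Let $E'$ be a copy of $E$ and $\tilde V=\mathbb R^{E\sqcup E'}/\mathbb R(\mathbf1,\mathbf1)$ with its lattice and coordinates $(x,y)$; $\dim\tilde V=2n-1$. Name the element $e_0$ of $E$ "$0$", and put
$$g_0=x_0-y_0,\qquad g_i=x_i+y_i-x_0-y_0\quad(i\ne0).$$
These are well defined on $\tilde V$, and $g=(g_i)_{i\in E}:\tilde V\to\mathbb R^n$ is surjective on lattices (take $y=0$, $x_0=g_0$, $x_i=g_i+g_0$). On the kernel $x_0=y_0$; normalizing both to $0$ gives $y_i=-x_i$, so $\ker g=\{[(x,-x)]:x_0=0\}$. For $n=2$ it is the line spanned by $x=(0,1)$, $y=(0,-1)$.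

Let $\Phi$ be a complete, unimodular, projective fan in $\tilde V$ refining the fan of the arrangement formed by the braid arrangement on $E\sqcup E'$ and the hyperplanes $g_i=0$. It exists: the fan of an essential rational arrangement is the normal fan of a zonotope, hence projective, and a projective toric resolution of singularities by star subdivisions makes it unimodular. The projections $(x,y)\mapsto x$ and $(x,y)\mapsto y$ to $V$ map cones of $\Phi$ into cones of $\Sigma_E$, and induce toric morphisms $\pi_1,\pi_2:X_\Phi\to X_E$; put $\pi=(\pi_1,\pi_2)$, and write $\pi:\tilde V\to V\times V$ also for the linear map. No $g_i$ changes sign on a cone of $\Phi$, so the convex function $\max(g_i,0)$ is linear on cones; let $G_i\in A^1(X_\Phi)$ be its class.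

**Lemma 11 (the antidiagonal).** For $u,v\in A^*(X_E)$ of total degree $n-1$,
$$\deg_\Phi\Bigl(\prod_iG_i\cdot\pi_1^*u\cdot\pi_2^*v\Bigr)=\deg_{X_E}(u\cdot\mathrm{inv}^*v).$$

*Proof.* **Step 1: represent $\prod G_i$ by a subvariety.** Each $g_i$ maps cones of $\Phi$ to $\mathbb R_{\ge0}$ or $\mathbb R_{\le0}$, so $g$ induces a toric morphism $F=(F_i):X_\Phi\to(\mathbb P^1)^n$, with $F_i$ given by the rational function $\chi^{g_i}$. The divisor of zeros of $\chi^{g_i}$ is $\sum_\rho\max(g_i(v_\rho),0)D_\rho$, so $G_i=[F_i^{-1}(0)]=[F_i^{-1}(1)]$, the points $0$ and $1$ of $\mathbb P^1$ being linearly equivalent.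

Let $\Phi_0=\{\sigma\in\Phi:\sigma\subset\ker g\}$. Each $g_i$ has constant sign on $\sigma\in\Phi$, so $\sigma\cap\ker g$ is a face of $\sigma$. Hence $\Phi_0$ is a complete fan in $\ker g$. It is unimodular there, since the kernel lattice is saturated. As $g$ is surjective on lattices, the lattice sequence splits. The cones mapped to $0$ by $g$ are exactly those of $\Phi_0$, so $F^{-1}(\mathbb G_m^n)=\bigcup_{\sigma\in\Phi_0}U_\sigma\cong X_{\Phi_0}\times\mathbb G_m^n$, with $F$ the second projection. Therefore the scheme-theoretic intersection of the $n$ effective Cartier divisors $F_i^{-1}(1)$ is $Y:=F^{-1}(1,\dots,1)\cong X_{\Phi_0}$. It is smooth, irreducible and of codimension $n$ in the smooth variety $X_\Phi$. So the intersection is proper with multiplicity one, and $\prod_iG_i=[Y]$.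

**Step 2: restrict to $Y$.** The inclusion $Y\subset X_\Phi$ is the toric morphism induced by $\ker g\subset\tilde V$. On $\ker g$ the first projection $[(x,-x)]\mapsto x$ is a lattice isomorphism onto $V$, under which $\Phi_0$ refines $\Sigma_E$. So $q:=\pi_1|_Y$ is proper and birational. The second projection is minus the first, so $\pi_2|_Y=\mathrm{inv}\circ q$. By the projection formula the left side is $\deg_Y(q^*u\cdot q^*\mathrm{inv}^*v)=\deg_Y(q^*(u\cdot\mathrm{inv}^*v))=\deg_{X_E}(u\cdot\mathrm{inv}^*v)$. $\square$

**The Bergman fan.** Put $d'=n+k-1$ and $w=[f^M]\times[f^{N^*}]$ on $X_E\times X_E$, a class of codimension $(n-r_M)+r_N=n-k=(2n-1)-d'$. The matroid $M\oplus N^*$ on $E\sqcup E'$ is loopless of rank $r_M+n-r_N=d'+1$, so its Bergman fan $\Sigma_{M\oplus N^*}\subset\Sigma_{E\sqcup E'}$ is pure of dimension $d'$. Its flats are the $S\sqcup S'$ with $S$ a flat of $M$ and $S'$ a flat of $N^*$. By the superlevel-set criterion in Definition 8, $|\Sigma_{M\oplus N^*}|=\pi^{-1}(|\Sigma_M|\times|\Sigma_{N^*}|)$. The linear map $\pi$ is surjective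 on lattices with one-dimensional kernel. Let
$$\Phi'=\{\sigma'\in\Phi:\sigma'\subset|\Sigma_{M\oplus N^*}|\}.$$
Since $\Phi$ refines $\Sigma_{E\sqcup E'}$, $|\Phi'|=|\Sigma_{M\oplus N^*}|$.

**Lemma 12 (the weight).** $\Phi'$ is pure of dimension $d'$. There is a linear functional $\deg_{\Phi'}:A^{d'}(\Phi')\to\mathbb R$ with value $1$ on $x_{\sigma'}$ for every maximal $\sigma'\in\Phi'$, and $\deg_\Phi(\eta\cdot\pi^*w)=\deg_{\Phi'}(\eta|_{\Phi'})$ for all $\eta\in A^{d'}(\Phi)$.

*Proof.* **Step 1: purity.** Let $\tau\in\Phi'$. Its relative interior lies in the relative interior of a cone of $\Sigma_{E\sqcup E'}$, which meets $|\Sigma_{M\oplus N^*}|$ and so belongs to $\Sigma_{M\oplus N^*}$. Hence $\tau\subset s$ for some $d'$-dimensional $s\in\Sigma_{M\oplus N^*}$. The cones of $\Phi$ inside $s$ cover $s$. The union of the $d'$-dimensional ones is closed and dense in $s$, so it is $s$. A relative interior point of $\tau$ therefore lies in a $d'$-dimensional $\sigma'\in\Phi'$, and $\tau\cap\sigma'$ is a face of $\tau$ containing a relative interior point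 of $\tau$. So $\tau$ is a face of $\sigma'$.

**Step 2: for $\sigma'\in\Phi$ with $\dim\sigma'=d'$, $\deg_\Phi(\pi^*w\cdot[V(\sigma')])$ is $1$ if $\sigma'\in\Phi'$ and $0$ otherwise.** Let $\sigma=\sigma_1\times\sigma_2\in\Sigma_E\times\Sigma_E$ be the smallest cone containing $\pi(\sigma')$. Then $\pi$ maps the orbit of $\sigma'$ to that of $\sigma$ by a homomorphism of tori. On cocharacters it is the map induced by $\pi$ between the quotients by the lattices spanned by $\sigma'$ and $\sigma$; it is surjective. The orbit dimensions are $2n-1-d'$ and $2n-2-\dim\sigma$, so $\dim\sigma\ge d'-1$. If $\dim\sigma=d'-1$, a surjection of free abelian groups of equal finite rank is an isomorphism, so $V(\sigma')\to V(\sigma)$ is birational and $\pi_*[V(\sigma')]=[V(\sigma)]$. If $\dim\sigma\ge d'$, then $\dim V(\sigma)<\dim V(\sigma')$ and $\pi_*[V(\sigma')]=0$. By the projection formula the degree in question is, in the first case,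
$$\deg([f^M][V(\sigma_1)])\cdot\deg([f^{N^*}][V(\sigma_2)]),$$
understood as $0$ if the dimensions do not match, and $0$ in the second case. By Lemma 9 (note $r_M\ge1$ and $r_{N^*}=n-r_N\ge1$, as $k\ge1$), it is $1$ if $\sigma_1$ and $\sigma_2$ are maximal cones of $\Sigma_M$ and $\Sigma_{N^*}$, and $0$ otherwise.

If the value is $1$, then $\sigma'\subset\pi^{-1}(\sigma)\subset|\Sigma_{M\oplus N^*}|$, so $\sigma'\in\Phi'$. Conversely, let $\sigma'\in\Phi'$. Relative interior points of $\pi(\sigma')$ lie in the relative interior of $\sigma$ and in $|\Sigma_M|\times|\Sigma_{N^*}|$, so $\sigma\in\Sigma_M\times\Sigma_{N^*}$ and $\dim\sigma\le(r_M-1)+(n-r_N-1)=d'-1$. Also $\dim\sigma\ge\dim\pi(\sigma')\ge d'-1$. So $\sigma$ is maximal in $\Sigma_M\times\Sigma_{N^*}$ and the value is $1$.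

**Step 3: descend to $\Phi'$.** The kernel of $A^*(\Phi)\to A^*(\Phi')$ is generated by the $x_\tau$ with $\tau\notin\Phi'$. By Lemma 4(c) its degree-$d'$ part is spanned by $x_{\sigma'}$ with $\dim\sigma'=d'$ and $\sigma'\supseteq\tau$ for such $\tau$; then $\sigma'\notin\Phi'$. By Step 2 the functional $\eta\mapsto\deg_\Phi(\eta\cdot\pi^*w)$ kills these, so it descends, and its value on $x_{\sigma'}$, $\sigma'\in\Phi'$ maximal, is $1$. $\square$

Now combine. Take $u=\alpha^a\beta^c[f^M]$ and $v=[f^{N^*}]$ with $a=k-1-c$ in Lemma 11, use Proposition 10 on the right and Lemma 12 on the left, and write $\alpha,\beta$ also for $\pi_1^*\alpha,\pi_1^*\beta$: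
$$\gamma_c=\deg_{\Phi'}\Bigl(\prod_{i\in E}G_i\cdot\alpha^{k-1-c}\beta^c\Bigr),\qquad n+(k-1)=d'\text{ factors}.\tag{9}$$
All factors are restrictions of convex functions on $\tilde V$ that are linear on the cones of $\Phi$; for $\alpha,\beta$ these are the compositions of the convex functions of Section 5 with the first projection.

**Lemma 13.** $\Phi'$ is a unimodular Lefschetz fan, $\mathcal K(\Phi')\ne\emptyset$, and its fundamental functional is a positive multiple of $\deg_{\Phi'}$.

*Proof.* $\Sigma_{M\oplus N^*}$ is Lefschetz by Adiprasito–Huh–Katz. It has the same support as $\Phi'$, and both are subfans of complete projective fans ($\Sigma_{E\sqcup E'}$ and $\Phi$), so both carry strictly convex functions by Lemma 6(a),(c). By Ardila–Denham–Huh, Theorem 1.6, $\Phi'$ is Lefschetz. Its top functionals form a line spanned by a positive one, and $\deg_{\Phi'}$ is a positive element of that line. $\square$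

## 8. Mixed Hodge–Riemann relations in degree one and the inequality

Formula (9) is a product of different convex classes, while Definition 7 speaks of powers of a single strictly convex $\ell$. The next lemma bridges this.

**Lemma 14.** Let $\Sigma$ be a unimodular Lefschetz fan of dimension $d\ge1$ with $\mathcal K(\Sigma)\ne\emptyset$, and let $\deg:A^d(\Sigma)\to\mathbb R$ be linear with $\deg(x_\sigma)=1$ for all maximal $\sigma$.
(a) $\deg(\ell_1\cdots\ell_d)>0$ for $\ell_i\in\mathcal K(\Sigma)$.
(b) If $d\ge2$ and $\ell_1,\dots,\ell_{d-2}\in\mathcal K(\Sigma)$, the form $B(\eta,\eta')=\deg(\eta\eta'\ell_1\cdots\ell_{d-2})$ on $A^1(\Sigma)$ is nondegenerate with exactly one positive eigenvalue.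

*Proof.* **Setup for inductions.** For a ray $\rho$ the star $\Sigma_\rho$ is unimodular and Lefschetz of dimension $d-1$. By Lemma 6(d) strictly convex functions restrict to strictly convex ones, and by Lemma 5(b) there is $\deg_\rho$ with value $1$ on maximal cones and $\deg(x_\rho\xi)=\deg_\rho(\xi|_\rho)$. So the hypotheses pass to $\Sigma_\rho$ when $d\ge2$. Strict convexity at the cone $0$ gives $\ell_1=\sum_\rho c_\rho x_\rho$ in $A^1(\Sigma)$ with all $c_\rho>0$.

**Part (a).** For $d=1$, $\deg(\ell_1)=\sum_\rho c_\rho>0$. For $d\ge2$, $\deg(\ell_1\cdots\ell_d)=\sum_\rho c_\rho\deg_\rho(\ell_2|_\rho\cdots\ell_d|_\rho)>0$ by induction.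

**Part (b), equal classes.** Suppose all $\ell_i=\ell$; for $d=2$ take any $\ell\in\mathcal K(\Sigma)$. By (a), $\ell^d\neq0$, so $A^1=\mathbb R\ell\oplus\ker(\ell^{d-1}:A^1\to A^d\cong\mathbb R)$, and this sum is $B$-orthogonal. $B$ is positive on $\ell$ by (a) and negative definite on the kernel by the Hodge–Riemann relations for $q=1$. So (b) holds, in particular for $d=2$.

**Part (b), reduction to nondegeneracy.** Let $d\ge3$ and induct on $d$. Since $\mathcal K(\Sigma)$ is convex, any tuple $(\ell_1,\dots,\ell_{d-2})$ can be joined to $(\ell,\dots,\ell)$ by a segment inside $\mathcal K(\Sigma)^{d-2}$. If $B$ is nondegenerate for all tuples, its signature is constant along the segment, and the previous case applies. So it suffices to show that $B$ is nondegenerate.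

**Part (b), nondegeneracy.** Let $\eta$ be in the radical of $B$. On $\Sigma_\rho$ put $B_\rho(\xi,\xi')=\deg_\rho(\xi\xi'\,\ell_2|_\rho\cdots\ell_{d-2}|_\rho)$. By induction it is nondegenerate with exactly one positive eigenvalue, and $B_\rho(\ell_1|_\rho,\ell_1|_\rho)>0$ by (a). Moreover $B_\rho(\eta|_\rho,\ell_1|_\rho)=B(\eta,x_\rho)=0$. So $\eta|_\rho$ lies in the orthogonal complement of a positive vector, on which $B_\rho$ is negative definite: $B_\rho(\eta|_\rho,\eta|_\rho)\le0$, with equality iff $\eta|_\rho=0$. But
$$0=B(\eta,\eta)=\sum_\rho c_\rho\,B_\rho(\eta|_\rho,\eta|_\rho)$$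
with all $c_\rho>0$, so $\eta|_\rho=0$ for all $\rho$. Hence $\deg(\eta x_\rho\xi)=\deg_\rho(\eta|_\rho\,\xi|_\rho)=0$ for all $\rho$ and all $\xi\in A^{d-2}(\Sigma)$. The products $x_\rho\xi$ span $A^{d-1}(\Sigma)$, so $\eta=0$ by Poincaré duality. $\square$

**Proof of Theorem B.** **Step 1: perturb to strictly convex classes.** Let $\ell$ be strictly convex on $\Phi$ (Lemma 6(a)) and $\varepsilon>0$. By Lemma 6(b) and (c), $G_i+\varepsilon\ell$, $\alpha_\varepsilon=\alpha+\varepsilon\ell$ and $\beta_\varepsilon=\beta+\varepsilon\ell$ are strictly convex on $\Phi$, hence on $\Phi'$. Put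
$$\gamma_c^\varepsilon=\deg_{\Phi'}\Bigl(\prod_i(G_i+\varepsilon\ell)\,\alpha_\varepsilon^{k-1-c}\beta_\varepsilon^c\Bigr).$$
By Lemma 13, Lemma 14 applies to $\Phi'$ with $d=d'$, and (a) gives $\gamma_c^\varepsilon>0$.

**Step 2: the inequality for $\varepsilon>0$.** Let $1\le c\le k-2$, and apply Lemma 14(b) with the $n+(k-2-c)+(c-1)=d'-2$ factors $\prod_i(G_i+\varepsilon\ell)\,\alpha_\varepsilon^{k-2-c}\beta_\varepsilon^{c-1}$. Then
$$B(\alpha_\varepsilon,\alpha_\varepsilon)=\gamma^\varepsilon_{c-1},\qquad B(\alpha_\varepsilon,\beta_\varepsilon)=\gamma^\varepsilon_c,\qquad B(\beta_\varepsilon,\beta_\varepsilon)=\gamma^\varepsilon_{c+1}>0.$$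
If the Gram determinant of $\alpha_\varepsilon,\beta_\varepsilon$ were positive, these classes would be independent and $B$ would be positive definite on the plane they span, contradicting the single positive eigenvalue. So $(\gamma^\varepsilon_c)^2\ge\gamma^\varepsilon_{c-1}\gamma^\varepsilon_{c+1}$. A positive log-concave sequence is unimodal, because its successive ratios decrease; hence $\gamma_c^\varepsilon\ge\min(\gamma^\varepsilon_{c'},\gamma^\varepsilon_{c''})$ for $c'<c<c''$.

**Step 3: the limit.** By (9), $\gamma^\varepsilon_c\to\gamma_c$ as $\varepsilon\to0$. All three statements are closed conditions, so they hold for $\gamma_c$. The identity $\gamma_c=b_{c+1}$ for quotients was shown in Section 3. $\square$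

**Proof of Theorem A.** By Section 3, $\beta(\hat M_j)=b_{k+1-j}=\gamma_{k-j}$, and reversing a sequence preserves log-concavity. So $\beta(\hat M_i)^2\ge\beta(\hat M_{i-1})\beta(\hat M_{i+1})$ for all $2\le i\le r-2=k-1$ and every quotient $M\twoheadrightarrow N$, and the remaining claims are those of Theorem B. $\square$

The perturbation is also why the statement $b_i\ge\min(b_g,b_j)$ is recorded. Log-concavity of a limit alone would allow $1,0,0,1$; unimodality of the positive sequences $\gamma^\varepsilon$ survives the limit and excludes it.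

## 9. The constant $1$, and connectedness of the $\hat M_j$

**The constant is optimal.** *For every $k\ge3$ and every position $2\le i\le k-1$, no universal constant larger than $1$ can replace $1$ in $b_i^2\ge 1\cdot b_{i-1}b_{i+1}$.* Take $U_{s+k,n}\twoheadrightarrow U_{s,n}$ and put $j=s+i-1$. By (7),
$$\frac{b_i^2}{b_{i-1}b_{i+1}}=\frac{\binom{n-1}{j}^2}{\binom{n-1}{j-1}\binom{n-1}{j+1}}=\frac{(n-j)(j+1)}{j\,(n-1-j)}.$$
For $n=2j$ this is $\frac{j+1}{j-1}$, which tends to $1$ as $j\to\infty$ with $k$ and $i$ fixed (for large $j$ the parameters $s=j-i+1\ge0$ and $s+k\le n$ are admissible).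

**Connectedness.** *The indices $j$ for which $\hat M_j$ is connected form an interval.* By Crapo's theorem, a matroid $Q$ on at least two elements satisfies $\beta(Q)>0$ iff $Q$ is connected. Each $\hat M_j$ has $n+1\ge2$ elements. So the absence of internal zeros says: if $\hat M_g$ and $\hat M_j$ are connected, then $\hat M_i$ is connected for all $g<i<j$.

**Dependence on the Higgs factorization.** *Neither log-concavity nor the absence of internal zeros holds for general factorizations into elementary quotients.* The chain $U_{4,5}\twoheadrightarrow U_{2,3}\oplus U_{1,2}\twoheadrightarrow U_{1,3}\oplus U_{1,2}\twoheadrightarrow U_{1,5}$ of Section 2 has the sequence $1,0,1$, whereas the Higgs factorization of the same quotient has $4,6,4$.
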